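# Anisotropic critical sets have no thin parts: a heat-flow proof, and the classification by Wulff shapes

## 1. The heat average of a matrix field along a measure

Let $\mu\ne0$ be a finite positive Borel measure on $\mathbb R^n$ with compact support and total mass $m=\mu(\mathbb R^n)$. Let $b$ be a Borel field of $n\times n$ matrices with $|b|\le\beta$ (Euclidean norm), and put $\mathbb A=b\,\mu$, a matrix-valued measure. Run both through the heat kernel $G_t(x)=(4\pi t)^{-n/2}e^{-|x|^2/4t}$ and take the quotient:
$$\mu_t=G_t*\mu>0,\qquad \mathbb A_t=G_t*\mathbb A,\qquad A(x,t)=\frac{\mathbb A_t(x)}{\mu_t(x)}.\tag{1}$$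
Everything is smooth for $t>0$. The matrix $A(x,t)$ is an average of the values of $b$, with weights $G_t(x-y)\,d\mu(y)/\mu_t(x)$. In particular $|A|\le\beta$.

Two small examples. If $b$ is constant, then $A=b$. If $\mu=\delta_p+\delta_q$ with $b(p)=b_1$ and $b(q)=b_2$, then
$$A=b_2+\frac{b_1-b_2}{1+e^{(|x-p|^2-|x-q|^2)/4t}} .$$
For small $t$ this jumps sharply across the bisector of $p$ and $q$. But on the bisector $\mu_t=2(4\pi t)^{-n/2}e^{-|x-p|^2/4t}$ with $|x-p|\ge|p-q|/2$, which is exponentially small. So $\nabla A$ can be large, but little $\mu_t$ sits there. The first proposition says that this is a general fact, with a bound that ignores all fine structure of $\mu$ and $b$.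

**Proposition 1 (square function).** $\displaystyle\int_0^1\!\!\int\mu_t|\nabla A|^2\,dx\,dt\le\tfrac12\beta^2m.$

**Proof.** Let $q(u,P)=|P|^2/u$ for $u>0$ and $P$ a matrix. Differentiating $|P+sQ|^2/(u+sa)$ twice at $s=0$ gives
$$D^2q(u,P)[(a,Q),(a,Q)]=\frac{2|Q|^2}{u}-\frac{4a\,P\cdot Q}{u^2}+\frac{2a^2|P|^2}{u^3}=\frac2u\Big|Q-\frac Pu a\Big|^2 .$$
Both $\mu_t$ and $\mathbb A_t$ solve the heat equation, $q(\mu_t,\mathbb A_t)=\mu_t|A|^2$, and $\partial_k\mathbb A_t-A\,\partial_k\mu_t=\mu_t\,\partial_kA$. By the chain rule the first-order terms cancel and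
$$(\partial_t-\Delta)\big(\mu_t|A|^2\big)=-\sum_kD^2q(\mu_t,\mathbb A_t)[(\partial_k\mu_t,\partial_k\mathbb A_t),(\partial_k\mu_t,\partial_k\mathbb A_t)]=-2\mu_t|\nabla A|^2 .$$
Let $\zeta\in C_c^\infty(\mathbb R^n)$, $0\le\zeta\le1$, $\zeta=1$ on the unit ball, and $\zeta_R(x)=\zeta(x/R)$. Multiply by $\zeta_R$ and integrate over $\mathbb R^n\times(\sigma,1)$. Since $0\le\mu_t|A|^2\le\beta^2\mu_t$ and $\int\mu_t=m$,
$$2\int_\sigma^1\!\!\int\zeta_R\,\mu_t|\nabla A|^2\le\int\zeta_R\,\mu_\sigma|A|^2+\int_\sigma^1\!\!\int|\Delta\zeta_R|\,\mu_t|A|^2\le\beta^2m\,(1+CR^{-2}).$$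
Let $R\to\infty$ and then $\sigma\to0$. $\square$

The second quantity is an entropy. If $\mu$ lives on a hypersurface, then $\mu_t\to\infty$ on it as $t\to0$, so $\int\mu_t\log\mu_t$ must grow to $+\infty$ as $t$ decreases. The rate of growth is $\int|\nabla\mu_t|^2/\mu_t$. Look at a plane: for $\mu=\mathcal H^{n-1}$ on $\{x_n=0\}$ one has $\mu_t=(4\pi t)^{-1/2}e^{-x_n^2/4t}$, and per unit area
$$\int\frac{|\partial_n\mu_t|^2}{\mu_t}\,dx_n=\int\frac{x_n^2}{4t^2}\mu_t\,dx_n=\frac1{2t},$$
which is not integrable at $t=0$. Now count only the region where $\mu_t<c_*$ for a fixed $c_*\in(0,1)$. With $x_n=\sqrt t\,w$ the condition $\mu_t<c_*$ reads $\log\frac1t<\frac{w^2}2+\log(4\pi c_*^2)$. So for fixed $w$ the integral of $dt/t$ over the admissible $t\in(0,1)$ is at most $\frac{w^2}2+C$, and the total is at most $\int\frac{w^2}4\big(\frac{w^2}2+C\big)(4\pi)^{-1/2}e^{-w^2/4}dw<\infty$. A plane of density one thus has infinite entropy growth but finite growth below a fixed level. This is why we truncate.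

**Proposition 2 (truncated entropy).** Let $0<c_*<1$ and $m<e^{-4}c_*$, and suppose $\liminf_{s\to0}s^{1-n}\mu(\overline B_s(y))>0$ for $\mu$-a.e. $y$. Then
$$m\Big(\log\frac{c_*}m-4\Big)\le2\int_0^1\!\!\int_{\{\mu_t<c_*\}}\frac{|\nabla\mu_t|^2}{\mu_t}\,dx\,dt.\tag{2}$$

**Proof.** Since $\log c_*-\log m>4$, we can choose $\varphi\in C^\infty(\mathbb R)$ with $\varphi=0$ on $(-\infty,\log m]$, $0\le\varphi'\le1$, $|\varphi''|\le1$, $\varphi'=1$ on $[\log m+2,\log c_*-2]$, and $\varphi'=0$ on $[\log c_*,\infty)$. (A smooth transition of $\varphi'$ between $0$ and $1$ over length $2$ needs slope only slightly above $\frac12$.) Then $\varphi$ is nondecreasing and equals $\varphi_\infty=\sup\varphi$ on $[\log c_*,\infty)$, and $\varphi_\infty\ge\log\frac{c_*}m-4$. Put $f(s)=s\,\varphi(\log s)$. Then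
$$f''(s)=\frac{(\varphi'+\varphi'')(\log s)}s,\qquad |f''(s)|\le\frac2s,\qquad f''(s)=0\ \text{ for } s\ge c_*,\qquad 0\le f(s)\le\varphi_\infty s .$$
From the heat equation, $\partial_tf(\mu_t)=\Delta f(\mu_t)-f''(\mu_t)|\nabla\mu_t|^2$. To integrate this we need a bound on the last term. Since $\nabla\mu_t(x)=-\int\frac{x-y}{2t}G_t(x-y)\,d\mu(y)$, Cauchy–Schwarz gives
$$\frac{|\nabla\mu_t(x)|^2}{\mu_t(x)}\le\int\frac{|x-y|^2}{4t^2}G_t(x-y)\,d\mu(y),\tag{3}$$
whose integral in $x$ is $\frac{nm}{2t}$, integrable over $t\in(\sigma,1)$. Multiply the equation by $\zeta_R$ and integrate over $\mathbb R^n\times(\sigma,1)$. The term with $\Delta\zeta_R$ is at most $CR^{-2}\varphi_\infty m\to0$, so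
$$\int f(\mu_\sigma)\,dx-\int f(\mu_1)\,dx=\int_\sigma^1\!\!\int f''(\mu_t)|\nabla\mu_t|^2\,dx\,dt\le2\int_\sigma^1\!\!\int_{\{\mu_t<c_*\}}\frac{|\nabla\mu_t|^2}{\mu_t}\,dx\,dt .$$
Now $\mu_1\le(4\pi)^{-n/2}m\le m$, hence $f(\mu_1)=0$. Writing $x=y+\sqrt\sigma\,w$,
$$\int f(\mu_\sigma)\,dx=\int d\mu(y)\int G_1(w)\,\varphi\big(\log\mu_\sigma(y+\sqrt\sigma\,w)\big)\,dw .$$
Points of $\overline B_{\sqrt\sigma}(y)$ are within $\sqrt\sigma(1+|w|)$ of $y+\sqrt\sigma\,w$, so
$$\mu_\sigma(y+\sqrt\sigma\,w)\ge(4\pi\sigma)^{-n/2}e^{-(1+|w|)^2/4}\mu(\overline B_{\sqrt\sigma}(y))\to\infty\qquad(\sigma\to0)$$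
for $\mu$-a.e. $y$ and every $w$, since $\mu(\overline B_{\sqrt\sigma}(y))$ is at least a positive multiple of $\sigma^{(n-1)/2}$. As $0\le\varphi\le\varphi_\infty$, dominated convergence gives $\int f(\mu_\sigma)\to m\varphi_\infty$, and (2) follows. $\square$

What links the two propositions is a divergence equation. Suppose that $\partial_k(\mathbb A_t)_{ik}=(\epsilon_t)_i$ with $\epsilon_t=G_t*\epsilon$ for some vector measure $\epsilon$ (repeated indices are summed). Inserting $\mathbb A_t=\mu_tA$ and writing $(\operatorname{div}A)_i=\partial_kA_{ik}$,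
$$A\,\nabla\mu_t=\epsilon_t-\mu_t\operatorname{div}A.\tag{4}$$
Where $A$ is invertible with a bound, (4) turns Proposition 1 into a bound of order $m$ for $\int\!\!\int|\nabla\mu_t|^2/\mu_t$, provided $\epsilon$ is under control. Then (2) reads $m\log\frac{c_*}m\le Cm$, and this says that $m$ cannot be small. So (1) is a device for proving lower bounds on mass, for measures on hypersurfaces that satisfy a first-order divergence equation. The lecture applies it to critical points of anisotropic perimeter. The difficulty will be the places where $A$ is nearly singular.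

## 2. Integrands, Wulff shapes, and a closure condition

Let $n\ge2$ and $\alpha\in(0,1)$.

**Definition (elliptic integrand).** An integrand is a positive even function $F\in C^{2,\alpha}(S^{n-1})$, extended positively $1$-homogeneously to $\mathbb R^n$. It is elliptic if for some $c_F>0$ one has $D^2F(\nu)[w,w]\ge c_F|w|^2$ for all $\nu\in S^{n-1}$ and $w\perp\nu$.

An elliptic $F$ is convex: along segments missing the origin the second derivative is nonnegative, and along lines through the origin $F$ is a multiple of $|t|$. Write $z=\nabla F$. Then $z$ is odd and $0$-homogeneous, $z(\nu)\cdot\nu=F(\nu)$, and $D^2F(\nu)\nu=0$.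

*Example.* Let $M$ be a positive definite symmetric matrix and $F(\nu)=\sqrt{\nu\cdot M\nu}$. Then $z(\nu)=M\nu/F(\nu)$ and $D^2F(\nu)[w,w]=F^{-3}\big[(w\cdot Mw)(\nu\cdot M\nu)-(\nu\cdot Mw)^2\big]$. This is positive for $0\ne w\perp\nu$ by Cauchy–Schwarz, and compactness gives ellipticity.

**Definition (Wulff shape).** $W_F=\{x: x\cdot\nu<F(\nu)\ \text{for all }\nu\in S^{n-1}\}$. An open Wulff shape of radius $r>0$ is a translate $x_0+rW_F$.

In the example, $\sup_\nu x\cdot\nu/\sqrt{\nu\cdot M\nu}=\sqrt{x\cdot M^{-1}x}$, so $W_F$ is the ellipsoid $\{x\cdot M^{-1}x<1\}$.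

A set $\Omega\subset\mathbb R^n$ has finite perimeter if the distributional gradient of $1_\Omega$ is a finite measure. We use De Giorgi's structure theorem: the reduced boundary $\partial^*\Omega$ is a countably $(n-1)$-rectifiable Borel set with an outer unit normal $\nu=\nu_\Omega$, one has $\int_\Omega\operatorname{div}X=\int_{\partial^*\Omega}X\cdot\nu\,d\mathcal H^{n-1}$ for $X\in C_c^1$, and $\mathcal H^{n-1}\llcorner\partial^*\Omega$ has $(n-1)$-density $1$ at every point of $\partial^*\Omega$. Sets are identified up to null sets. The anisotropic energy is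
$$\Phi_F(\Omega)=\int_{\partial^*\Omega}F(\nu_\Omega)\,d\mathcal H^{n-1},$$
and the anisotropic isoperimetric problem is to minimize $\Phi_F$ among sets of finite perimeter with prescribed volume.

**Definition (critical point).** A set $\Omega$ of finite perimeter, finite volume and $\mathcal H^n(\Omega)>0$ is a critical point of this problem if there is $\lambda\in\mathbb R$ such that for every $X\in C_c^1(\mathbb R^n;\mathbb R^n)$ with flow $\varphi_t$
$$\frac d{dt}\Big|_0\Phi_F(\varphi_t(\Omega))=\lambda\,\frac d{dt}\Big|_0\mathcal H^n(\varphi_t(\Omega)).\tag{5}$$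

Must a critical point be a finite union of disjoint Wulff shapes of one radius? For $F\equiv1$, Delgadino and Maggi proved that, among sets of finite perimeter and finite volume, the critical points are exactly the finite unions of disjoint open balls of equal radii. For general $F$ we quote the following result.

**Theorem C (De Rosa–Kolasinski–Santilli; quoted, not proved here).** Let $F\in C^{2,\alpha}$ be an elliptic integrand. Among sets $\Omega$ of finite perimeter and finite volume satisfying
$$\mathcal H^{n-1}\big(\overline{\partial^*\Omega}\setminus\partial^*\Omega\big)=0,\tag{6}$$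
finite unions of pairwise disjoint open Wulff shapes with equal radii are the unique critical points of the anisotropic isoperimetric problem.

The problem, posed in "On the Theory of Anisotropic Minimal Surfaces", is whether (6) can be dropped. Condition (6) is a real restriction for general sets. Take points $q_i$ dense in the unit ball $B_1$ and radii with $\sum r_i^{n-1}<\infty$ and $\sum\mathcal H^n(B_{r_i})<\mathcal H^n(B_1)$, and let $\Omega=\bigcup_iB_{r_i}(q_i)$. This set has finite perimeter. The set $\overline{\partial^*\Omega}$ is the support of $|D1_\Omega|$, which contains every $x$ such that no ball about $x$ lies in $\Omega$, or in its complement, up to a null set. Each density point $x\in B_1$ of $B_1\setminus\Omega$ is of this kind, since $\Omega$ is open and dense in $B_1$. So $\overline{\partial^*\Omega}$ has positive $\mathcal H^n$-measure and (6) fails badly. For critical points, however, (6) is automatic.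

**Theorem A.** Let $F\in C^{2,\alpha}$ be an elliptic integrand, and let $\Omega$ have finite perimeter, finite volume and $\mathcal H^n(\Omega)>0$. Then $\Omega$ is a critical point of the anisotropic isoperimetric problem if and only if, up to a null set, $\Omega$ is a finite union of $N$ pairwise disjoint translates of $rW_F$. In that case
$$\lambda=\frac{n-1}r,\qquad r=\frac{n\,\mathcal H^n(\Omega)}{\Phi_F(\Omega)},\qquad \Phi_F(\Omega)^n=N\,n^n\,\mathcal H^n(W_F)\,\mathcal H^n(\Omega)^{n-1}.$$

## 3. The first variation matrix and the density bound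

Put
$$B(\nu)=F(\nu)\,\mathrm{Id}-\nu\otimes z(\nu),\qquad B_{ik}=F\delta_{ik}-\nu_iz_k.$$
$B$ is even in $\nu$, so it depends only on the tangent plane $\nu^\perp$. For $F=|\cdot|$ it is $\mathrm{Id}-\nu\otimes\nu$, the projection onto $\nu^\perp$. In general $B(\nu)\nu=F\nu-\nu(z\cdot\nu)=0$, so $B$ is always singular.

**First variation formulas.** By the change of variables formula on $\partial^*\Omega$ and homogeneity, $\Phi_F(\varphi_t(\Omega))=\int_{\partial^*\Omega}F\big(\det(D\varphi_t)\,(D\varphi_t)^{-T}\nu\big)\,d\mathcal H^{n-1}$. At $t=0$ the argument of $F$ has derivative $(\operatorname{div}X)\nu-(DX)^T\nu$, and therefore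
$$\frac d{dt}\Big|_0\Phi_F(\varphi_t(\Omega))=\int_{\partial^*\Omega}\big(F\operatorname{div}X-z\cdot(DX)^T\nu\big)=\int_{\partial^*\Omega}B_{ik}(\nu)\,\partial_kX_i,\qquad\frac d{dt}\Big|_0\mathcal H^n(\varphi_t(\Omega))=\int_\Omega\operatorname{div}X=\int_{\partial^*\Omega}X\cdot\nu.\tag{7}$$

From now on, until Theorem A is proved, $F$ only needs to be even, positive, $1$-homogeneous, $C^2$ off the origin and elliptic. The natural class is a weighted rectifiable set with bounded anisotropic mean curvature.

**Setting (S).** $U\subset\mathbb R^n$ is open; $\Sigma\subset U$ is Borel and countably $(n-1)$-rectifiable with Borel unit normal $\nu$ (defined $\mathcal H^{n-1}$-a.e., sign irrelevant); $\theta\ge1$ is Borel; $V=\theta\,\mathcal H^{n-1}\llcorner\Sigma$ is Radon on $U$; and for a Borel field $h$ with $|h|\le\Lambda$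
$$\int B_{ik}(\nu)\,\partial_kX_i\,dV=\int h\cdot X\,dV\qquad\forall X\in C_c^1(U;\mathbb R^n).\tag{8}$$

**Theorem B (density bound).** There are $\varepsilon_1\in(0,1)$ and $c_3>0$ depending only on $n,F$ such that in Setting (S): if $p\in\operatorname{spt}V$, $\overline B_r(p)\subset U$ and $\Lambda r\le\varepsilon_1$, then $V(\overline B_r(p))\ge c_3r^{n-1}$. Consequently $\mathcal H^{n-1}\big((\operatorname{spt}V\cap U)\setminus\Sigma\big)=0$.

The hypothesis $\theta\ge1$ cannot be removed: a plane with small constant $\theta$ satisfies (8) with $h=0$ and violates the bound. In particular, in any open $U$, one has $\mathcal H^{n-1}(U\cap\overline{\partial^*\Omega}\setminus\partial^*\Omega)=0$ for every $\Omega$ of locally finite perimeter in $U$ for which (8) holds with $V=\mathcal H^{n-1}\llcorner\partial^*\Omega$ and bounded $h$. To see this, apply Theorem B with $\Sigma=U\cap\partial^*\Omega$ and $\theta=1$; every point of $\partial^*\Omega$ has $V$-density $1$, so $\operatorname{spt}V=U\cap\overline{\partial^*\Omega}$.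

### Theorem B implies Theorem A

**Critical points are unions of Wulff shapes.** If $\Omega$ is critical, then by (5) and (7) the measure $V=\mathcal H^{n-1}\llcorner\partial^*\Omega$ is in Setting (S) with $U=\mathbb R^n$, $\Sigma=\partial^*\Omega$, $\theta=1$, $h=\lambda\nu$, $\Lambda=|\lambda|$. By the preceding paragraph (6) holds, and Theorem C applies.

**Unions of Wulff shapes are critical.** Let $W=W_F$. As $F$ is convex and $1$-homogeneous, it is the support function of $W$. If $y\in\overline W$ and $y\cdot\nu=F(\nu)$ for some $\nu\in S^{n-1}$, then $\nu'\mapsto F(\nu')-y\cdot\nu'$ is nonnegative and vanishes at $\nu$, so its gradient vanishes there: $y=z(\nu)$. This has two uses. First, each supporting hyperplane of $\overline W$ touches it at exactly one point, so $\overline W$ is strictly convex. Second, at $\mathcal H^{n-1}$-a.e. $y\in\partial W$ with outer normal $\nu$ we have $F(\nu)=y\cdot\nu$ and $z(\nu)=y$, so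
$$B_{ik}\partial_kX_i=\nu\cdot\big(y\operatorname{div}X-(y\cdot\nabla)X\big).$$
For $X\in C_c^2$ the divergence of the bracket is $n\operatorname{div}X+y\cdot\nabla\operatorname{div}X-\operatorname{div}X-y\cdot\nabla\operatorname{div}X=(n-1)\operatorname{div}X$. The divergence theorem on the convex set $W$, and approximation for $X\in C_c^1$, give
$$\int_{\partial W}B_{ik}\partial_kX_i=(n-1)\int_W\operatorname{div}X=(n-1)\int_{\partial W}X\cdot\nu .\tag{9}$$
By translation and scaling, $x_0+rW$ satisfies (5) with $\lambda=(n-1)/r$.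

Let $W_1,\dots,W_N$ be disjoint translates of $rW$. Two disjoint open convex sets are separated by a hyperplane, and by strict convexity each closure meets it in at most one point; so the closures meet pairwise in at most one point. Hence the measures $|D1_{W_i}|=\mathcal H^{n-1}\llcorner\partial W_i$ are mutually singular. For $\Omega=\bigcup W_i$, $D1_\Omega=\sum D1_{W_i}$ then shows that $\partial^*\Omega$ is, up to $\mathcal H^{n-1}$-null sets, the disjoint union of the $\partial W_i$, with the same normals. So the integrals in (7) and the energies add up, and $\Omega$ is critical with $\lambda=(n-1)/r$. This $\lambda$ is unique, because $\int_{\partial^*\Omega}X\cdot\nu$ does not vanish for all $X$.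

**The formulas.** Take $X(y)=y$ near $\overline W$ in (9). Since $B_{ii}=nF-\nu\cdot z=(n-1)F$, we get $(n-1)\Phi_F(W)=(n-1)n\mathcal H^n(W)$, so $\Phi_F(rW)=nr^{n-1}\mathcal H^n(W)$. Thus $\Phi_F(\Omega)=Nnr^{n-1}\mathcal H^n(W)$ and $\mathcal H^n(\Omega)=Nr^n\mathcal H^n(W)$. The quotient gives $r$, and both sides of the last formula equal $N^nn^nr^{n(n-1)}\mathcal H^n(W)^n$. $\square$

It remains to prove Theorem B.

## 4. Radial test fields, and the term without a sign

**Isolated mass.** Suppose $V\neq0$ and $\operatorname{spt}V\subset\overline B_\rho(p)\subset U$. Take $X(y)=y-p$ near $\overline B_\rho(p)$ in (8). Since $B_{ii}=(n-1)F$,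
$$(n-1)\int F\,dV=\int h\cdot(y-p)\,dV\le\Lambda\rho\,V(U),$$
so $\Lambda\rho\ge(n-1)\min_{S^{n-1}}F$: small isolated pieces need large curvature.

**The isotropic case.** Let $F=|\cdot|$, $p=0$. Take $\gamma$ smooth and nonincreasing on $[0,\infty)$, $\gamma=1$ on $[0,\frac12]$, $\gamma=0$ on $[1,\infty)$, and let $X=\gamma(|y|/s)y$, $I(s)=\int\gamma(|y|/s)\,dV$. Then $sI'(s)=-\int\gamma'\frac{|y|}s\,dV$ and (8) becomes
$$(n-1)I-sI'-\int\gamma'\,\frac{(y\cdot\nu)^2}{|y|s}\,dV=\int h\cdot X\,dV\le\Lambda sI.$$
The third term on the left is nonnegative. So $(s^{1-n}I)'\ge-\Lambda s^{1-n}I$, and $e^{\Lambda s}s^{1-n}I(s)$ is nondecreasing. If $V$ has density at least $1$ at $0$, letting $s\to0$ gives $V(\overline B_r)\ge I(r)\ge c(n)e^{-\Lambda r}r^{n-1}$, which is the density bound.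

**The anisotropic case.** The same field, with $I_F(s)=\int\gamma(|y|/s)F(\nu)\,dV$, gives
$$(n-1)I_F-sI_F'-\int\gamma'\,\frac{(y\cdot\nu)(y\cdot z(\nu))}{|y|s}\,dV=\int h\cdot X\,dV.$$
Here the argument stops. If $z(\nu)$ is not parallel to $\nu$, there is $y$ with $y\cdot\nu>0>y\cdot z(\nu)$, so the third term has no sign. The tangential gradient of $F|_{S^{n-1}}$ is $z-F\nu$, so this happens for some $\nu$ unless $F$ is constant on the sphere. Nor can the term be absorbed: it is only bounded by $C\,sI_F'$. With that bound we would get (for $h=0$) that $s^{-a}I_F$ is nondecreasing with $a=\frac{n-1}{1+C}<n-1$. Since $\sigma^{-a}I_F(\sigma)$ is of order $\sigma^{n-1-a}\to0$ at a point of finite density, this says nothing.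

So we give up monotonicity at a point and use (1) with $b=B/F$, which averages over all points. By Section 1, the obstacle will be the places where $A$ is nearly singular, and since $B(\nu)\nu=0$, flat regions are such places. Sections 5 and 6 show that these are the only such places, and that persistent flatness forces density.

In what follows, $C,c$ are positive constants depending only on $n$ and on $\min_{S^{n-1}}F$, $\max_{S^{n-1}}F$, $\max|z|$, $c_F$; they may change from line to line. They do not change if $F$ is replaced by $F\circ Q$ with $Q$ orthogonal. We rotate and rescale freely. If $x=p+sQ\tilde x$ and $\tilde V(E)=s^{1-n}V(p+sQE)$, then $\tilde V$ is in Setting (S) for $F\circ Q$, whose first variation matrix is $Q^TB(Q\,\cdot)Q$, with the same multiplicities and with $\Lambda$ replaced by $s\Lambda$. Write $\overline B_s=\overline B_s(0)$.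

## 5. A nearly singular average comes from nearly parallel planes

For a unit vector $\xi$ put $\tau_\xi=\sqrt{1-(\nu\cdot\xi)^2}$, the tilt of the tangent plane against $\xi^\perp$. We want: if an average of $B(\nu)$ almost kills $\xi$, then $\tau_\xi$ is small on average. For $F=|\cdot|$ this is immediate from $\xi\cdot B(\nu)\xi=1-(\nu\cdot\xi)^2$. In general, pairing with $\xi$ fails. If $\xi=\cos\omega\,\nu+\sin\omega\,e$ with $e\perp\nu$ and $a=z(\nu)\cdot e\ne0$, then $\xi\cdot B(\nu)\xi=F\sin^2\omega-a\sin\omega\cos\omega$, which is negative for small $\omega$ of the sign of $a$. The right partner of $\xi$ is $z(\xi)$.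

**Lemma 3.** For $\nu,\xi\in S^{n-1}$: $\;z(\xi)\cdot B(\nu)\xi\ge c\,\big(1-(\nu\cdot\xi)^2\big)$.

**Proof.** Since $z(\xi)\cdot\xi=F(\xi)$, the left side is $F(\nu)F(\xi)-(z(\xi)\cdot\nu)(z(\nu)\cdot\xi)$. Convexity gives $F(\xi)\ge F(\nu)+z(\nu)\cdot(\xi-\nu)=z(\nu)\cdot\xi$, and with evenness $|z(\nu)\cdot\xi|\le F(\xi)$. So the left side is at least $F(\xi)\big(F(\nu)-|z(\xi)\cdot\nu|\big)$. Changing $\nu$ to $-\nu$ alters neither side of the claim, so we may assume $z(\xi)\cdot\nu\ge0$. It suffices to bound $F(\nu)-z(\xi)\cdot\nu$ from below.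

If $\nu=-\xi$, there is nothing to prove, since then $1-(\nu\cdot\xi)^2=0$ and $F(\nu)-|z(\xi)\cdot\nu|=0$. Otherwise let $w=\nu-\xi$ and $\nu_s=\xi+sw$, so that $0<|\nu_s|\le1$ for $s\in[0,1]$. Taylor's formula gives
$$F(\nu)-z(\xi)\cdot\nu=F(\nu)-F(\xi)-z(\xi)\cdot w=\int_0^1(1-s)\,D^2F(\nu_s)[w,w]\,ds .$$
$D^2F$ is homogeneous of degree $-1$ and annihilates the radial direction, so $D^2F(\nu_s)[w,w]\ge c_F|\nu_s|^{-1}|w^\perp|^2$, where $w^\perp$ is the part of $w$ orthogonal to $\nu_s$. Its length is $|\nu_s\wedge w|/|\nu_s|=|\xi\wedge\nu|/|\nu_s|\ge|\xi\wedge\nu|$, and $|\xi\wedge\nu|^2=1-(\nu\cdot\xi)^2$. The integral is therefore at least $\frac{c_F}2\big(1-(\nu\cdot\xi)^2\big)$. $\square$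

## 6. Flatness at all small scales forces mass

**Lemma 4.** There are $\varepsilon_1\in(0,1)$, $c_2>0$ depending only on $n,F$ such that in Setting (S): if $\overline B_r(p)\subset U$, $\Lambda r\le\varepsilon_1$, $\liminf_{s\to0}s^{1-n}V(\overline B_s(p))>0$, and for some $\xi\in S^{n-1}$
$$\int_{\overline B_s(p)}\tau_\xi\,dV\le\varepsilon_1V(\overline B_s(p))\qquad\forall s\in(0,r],\tag{10}$$
then $V(\overline B_r(p))\ge c_2r^{n-1}$.

The mechanism is as follows. Suppose the mass $v$ in a unit ball is small, and project $V$ to the plane $\xi^\perp$. Flatness and (8) say that the projected measure has almost zero gradient relative to $v$, so it should have nearly constant density of order $v$. But because $\theta\ge1$, the projected measure is carried by a set of area at most $v$, so its density vanishes on most of the disc. The point to watch is that the gradient is small only in the sense of derivatives of measures, so "nearly constant" can be true only in a weak-$L^1$ sense.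

**Proof.** Let $d=n-1$, $D_\rho=\{x'\in\mathbb R^d:|x'|<\rho\}$, let $|\cdot|$ denote Lebesgue measure of subsets of $\mathbb R^d$, and let $c_2=\frac14|D_{1/4}|$. Suppose $V(\overline B_r(p))<c_2r^{n-1}$; we derive a contradiction when $\varepsilon_1$ is small.

**Step 1: a scale at which mass does not drop too fast.** We need a fixed fraction of the mass near the center. Let $s_j=8^{-j}r$ and $K=8^n$. If $V(\overline B_{s_j}(p))>KV(\overline B_{s_{j+1}}(p))$ for all $j$, then $s_j^{1-n}V(\overline B_{s_j}(p))\le8^{j(n-1)}8^{-nj}r^{1-n}V(\overline B_r(p))\to0$, against the hypothesis on the liminf. At the first $j$ where this inequality fails, $V(\overline B_{s_j}(p))\le8^{-nj}V(\overline B_r(p))<c_2s_j^{n-1}$. Move $p$ to $0$, $s_j$ to $1$ and $\xi$ to $e_n$. With $v=V(\overline B_1)$ and $\tau=\tau_{e_n}$,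
$$0<v<c_2,\qquad V(\overline B_{1/8})\ge v/K,\qquad\int_{\overline B_1}\tau\,dV\le\varepsilon_1v,\qquad\Lambda\le\varepsilon_1,\qquad\overline B_1\subset U.$$

**Step 2: the equation for the projection.** We show that the projected measure has small gradient. Write $x=(x',x_n)$, $\pi(x)=x'$. Take $\eta\in C_c^\infty(-\frac12,\frac12)$ with $0\le\eta\le1$ and $\eta=1$ on $[-\frac18,\frac18]$, and let $M$ be the measure on $D_{1/2}$ given by $\int u\,dM=\int u(x')\eta(x_n)\,dV$. Test (8) with $X=\psi e_j$, $j\le d$, $\psi=u(x')\eta(x_n)$, $u\in C_c^1(D_{1/2})$; the support lies in $\overline B_1$ because $\frac14+\frac14<1$. This gives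
$$F(e_n)\int\partial_j\psi\,dV=\int\Big[\big(F(e_n)-F(\nu)\big)\partial_j\psi+\nu_jz_k\,\partial_k\psi+h_j\psi\Big]dV.$$
On the right everything is small. Indeed $|F(\nu)-F(e_n)|\le C\min(|\nu-e_n|,|\nu+e_n|)\le C\tau$, because this minimum squared is $2-2|\nu_n|\le2(1-\nu_n^2)$, and $|\nu_j|\le\tau$ since $\sum_{j\le d}\nu_j^2=\tau^2$. The summand $k=n$ is $\nu_jz_nu\,\eta'$, which involves no derivative of $u$. Dividing by $F(e_n)$ and pushing forward by $\pi$ we obtain signed measures $S^{jk}$, $N^j$ on $D_{1/2}$ with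
$$\partial_jM=\sum_{k\le d}\partial_kS^{jk}-N^j,\qquad|S|(D_{1/2})+|N|(D_{1/2})\le C\int_{\overline B_1}(\tau+\Lambda)\,dV\le C\varepsilon_1v.\tag{11}$$

**Step 3: a weak-type estimate.** We compare $M$ with its average at scale $\frac1{16}$. Let $\omega\in C_c^\infty(D_{1/16})$ be radial, nonnegative, $\int\omega=1$. Let $E$ be the fundamental solution of $\Delta$ on $\mathbb R^d$ ($E=|x|/2$ if $d=1$) and $G=E-E*\omega$. Then $\Delta G=\delta_0-\omega$. By the mean value property (Newton's theorem) $E*\omega=E$ outside $D_{1/16}$, so $G$ is supported in $\overline{D_{1/16}}$. Also $G,\partial_jG\in L^1$.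

Let $M^\delta,S^\delta,N^\delta$ be mollifications at scale $\delta<\frac1{32}$, defined on $D_{15/32}$. Take $\rho\in C_c^\infty(D_{7/16})$ with $0\le\rho\le1$, $\rho=1$ on $D_{3/8}$. The functions $\rho M^\delta$, $\rho S^\delta$, $\rho N^\delta$ are in $C_c^\infty$, and their $L^1$ norms are at most the total masses on $D_{1/2}$. On $D_{3/8}$, (11) gives $\partial_j(\rho M^\delta)=\partial_k(\rho S^{\delta,jk})-\rho N^{\delta,j}$. For $x\in D_{1/4}$, convolution with $\omega$, $G$ or $\partial_jG$ only sees $\overline{D_{5/16}}\subset D_{3/8}$. Hence on $D_{1/4}$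
$$M^\delta-\omega*M^\delta=\Delta G*(\rho M^\delta)=\partial_jG*\partial_j(\rho M^\delta)=\partial_j\partial_k\big(G*(\rho S^{\delta,jk})\big)-\partial_jG*(\rho N^{\delta,j}).$$
If $f\in C_c^\infty$ and $w=G*f$, then $w\in C_c^\infty$ and $\Delta w=f-\omega*f$. For $d\ge2$ it follows that $\partial_j\partial_kw=-R_jR_k(f-\omega*f)$ with Riesz transforms (compare symbols: $-\xi_j\xi_k$ and $-|\xi|^2$). The operators $R_jR_k$ are of weak type $(1,1)$ by Calderón–Zygmund theory, and $\|f-\omega*f\|_1\le2\|f\|_1$. For $d=1$ simply $w''=f-\omega*f$. The last term has $L^1$ norm at most $C|N|(D_{1/2})$. Splitting the level $\ell$ among the at most $d^2+d$ terms,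
$$\big|\{x\in D_{1/4}:|M^\delta-\omega*M^\delta|>\ell\}\big|\le\frac{C\varepsilon_1v}\ell\qquad(\ell>0).$$
As $\delta\to0$, $M^\delta\to\vartheta$ almost everywhere, where $\vartheta$ is the density of the absolutely continuous part of $M$ (Lebesgue–Besicovitch differentiation), and $\omega*M^\delta\to\omega*M$ uniformly on $D_{1/4}$. A point where the limit satisfies the strict inequality satisfies it for all small $\delta$, so by Fatou's lemma
$$\big|\{x\in D_{1/4}:|\vartheta-\omega*M|>\ell\}\big|\le\frac{C\varepsilon_1v}\ell\qquad(\ell>0).\tag{12}$$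

**Step 4: the average is bounded below by a multiple of $v$.** By (11), $\partial_j(\omega*M)=\partial_k\omega*S^{jk}-\omega*N^j$, so $|\nabla(\omega*M)|\le C\varepsilon_1v$ on $D_{1/4}$. If $x\in\overline B_{1/8}$, then $|x'|<\frac3{16}$ and $\eta(x_n)=1$. Hence
$$\int_{D_{1/4}}\omega*M\,dx\ge M(D_{3/16})\ge V(\overline B_{1/8})\ge\frac vK .$$
A function on $D_{1/4}$ with this integral and oscillation at most $C\varepsilon_1v$ satisfies $\omega*M\ge c_4v$ on $D_{1/4}$, with $c_4=\frac1{2K|D_{1/4}|}$, once $\varepsilon_1$ is small.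

**Step 5: the density vanishes on most of the disc.** Let $P=\pi\big(\Sigma\cap\{|x'|<\frac14,|x_n|<\frac12\}\big)$. The set being projected has finite $\mathcal H^{n-1}$ measure, as $\theta\ge1$, so it is a countable union of compact sets and an $\mathcal H^{n-1}$-null set. Since $\pi$ is $1$-Lipschitz, $P$ is measurable, and
$$|P|\le\mathcal H^{n-1}(\Sigma\cap\overline B_1)\le V(\overline B_1)=v<c_2=\tfrac14|D_{1/4}| .$$
On $D_{1/4}$ the measure $M$ is carried by $P$, so $\int_{D_{1/4}\setminus P}\vartheta\,dx\le M(D_{1/4}\setminus P)=0$ and $\vartheta=0$ a.e. on $D_{1/4}\setminus P$. There $|\vartheta-\omega*M|\ge c_4v$. Now (12) with $\ell=c_4v/2$ gives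
$$\tfrac34|D_{1/4}|\le|D_{1/4}\setminus P|\le\frac{2C\varepsilon_1v}{c_4v}=C'\varepsilon_1 ,$$
which is false for $\varepsilon_1$ small. The factor $v$ has cancelled, so $\varepsilon_1$ depends only on $n,F$. $\square$

We fix $\varepsilon_1,c_2$ from Lemma 4.

## 7. Reduction of Theorem B to one doubling ball

Call $p$ *typical* if $\liminf_{s\to0}s^{1-n}V(\overline B_s(p))>0$. By rectifiability the $(n-1)$-density of $V$ equals $\theta\ge1$ at $V$-a.e. point, so $V$-a.e. point is typical.

**Typical points suffice.** Let $p\in\operatorname{spt}V$ and $r'<r$. Take typical $p_k\to p$. For large $k$, $\overline B_{r'}(p_k)\subset\overline B_r(p)$, and the bound at $p_k$ gives $V(\overline B_r(p))\ge c_3r'^{\,n-1}$. Let $r'\uparrow r$.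

**A doubling ball.** We need a cutoff that does not lose most of the mass. Let $p$ be typical and suppose $V(\overline B_r(p))<c_3r^{n-1}$, with $c_3$ to be chosen last. With $s_j=2^{-j}r$, if $V(\overline B_{s_j}(p))>2^nV(\overline B_{s_{j+1}}(p))$ for all $j$, then $s_j^{1-n}V(\overline B_{s_j}(p))\le2^{-j}r^{1-n}V(\overline B_r(p))\to0$, contrary to typicality. At the first $j$ where this fails, $V(\overline B_{s_j}(p))\le2^{-nj}V(\overline B_r(p))<c_3s_j^{n-1}$. Rescale to $p=0$, $s_j=1$, and let $v=V(\overline B_1)$: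
$$0<v<c_3,\qquad V(\overline B_{1/2})\ge2^{-n}v,\qquad\overline B_1\subset U,\qquad\Lambda\le\varepsilon_1\le1.\tag{13}$$
We shall show $v\ge c(n,F)$; choosing $c_3$ smaller is then a contradiction.

**The pair $(\mu,\mathbb A)$.** Let $\chi(y)=(1-|y|^2)_+^4$. The power is chosen so that $|\nabla\chi|\le8\chi^{3/4}\le8\chi^{1/2}$. Put
$$\mu=\chi F(\nu)V,\qquad\mathbb A=\chi B(\nu)V=b\mu,\quad b=B/F,\qquad m=\mu(\mathbb R^n),\qquad cv\le m\le Cv.$$
The lower bound for $m$ comes from $\chi\ge(\frac34)^4$ on $\overline B_{1/2}$ and (13). At a typical $y$ with $|y|<1$ the measure $\mu$ has positive lower $(n-1)$-density, since $\chi F$ is bounded below near $y$; thus $\mu$-a.e. $y$ satisfies the hypothesis of Proposition 2.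

**The divergence identity.** Test (8) with $X(y)=\chi(y)G_t(x-y)e_i$, which is $C^1$ with support in $\overline B_1$. Since $\partial_{y_k}G_t(x-y)=-\partial_{x_k}G_t(x-y)$, we get $\partial_k(\mathbb A_t)_{ik}=(\epsilon_t)_i$ with $\epsilon_t=G_t*\epsilon$, $\epsilon_i=(B_{ik}\partial_k\chi-\chi h_i)V$. So (4) holds. As $|\epsilon|\le C\chi^{1/2}V\llcorner\overline B_1$, Cauchy–Schwarz gives
$$|\epsilon_t|^2\le C\,\big(G_t*(\chi V)\big)\big(G_t*(V\llcorner\overline B_1)\big)\le C\mu_t\;G_t*(V\llcorner\overline B_1),\qquad\text{so}\qquad\int\frac{|\epsilon_t|^2}{\mu_t}\,dx\le Cv\quad\text{for all }t>0.\tag{14}$$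

Let $c_*,c_0\in(0,1)$ be constants depending only on $n,F$, to be fixed in Section 9. If $m\ge e^{-4}c_*$, then $v\ge c$ and we are done. So assume $m<e^{-4}c_*$; then (2) holds, and we must bound its right side by $Cv$.

## 8. Where the average is invertible

Consider the set of $(x,t)$, $0<t<1$, where $|A(x,t)\xi|\ge c_0|\xi|$ for all $\xi$. By (4) and $|\operatorname{div}A|\le\sqrt n|\nabla A|$,
$$|\nabla\mu_t|\le c_0^{-1}\big(|\epsilon_t|+\sqrt n\,\mu_t|\nabla A|\big),\qquad\frac{|\nabla\mu_t|^2}{\mu_t}\le\frac2{c_0^2}\Big(\frac{|\epsilon_t|^2}{\mu_t}+n\,\mu_t|\nabla A|^2\Big).$$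
By (14) and Proposition 1 this set contributes at most $C(v+m)\le Cv$ to the right side of (2).

If this were the whole of $\mathbb R^n\times(0,1)$, we would be done, even without truncation. It never is: on a flat piece $A=b$ kills $\nu$, and the growth there is truly infinite, as we computed in Section 1. That is the reason for counting only $\{\mu_t<c_*\}$. On a plane of density one, what is left is in the Gaussian tail. The next section proves that the same is true in general.

## 9. Where the average degenerates and $\mu_t$ is small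

Let $\mathcal D$ be the open set of $(x,t)$, $0<t<1$, with $\mu_t(x)<c_*$ and $|A(x,t)\xi|<c_0$ for some unit $\xi$. Put
$$\kappa=\frac1{2(n+5)},\qquad R_t=\Big(1+\kappa\log\frac1t\Big)^{1/2}\ge1,\qquad S(x,t)=\{y:|y|<1,\ |x-y|\le R_t\sqrt t,\ 1-|y|\ge t^\kappa\}.$$
$S(x,t)$ consists of the points that are neither in the Gaussian tail nor close to the edge of the cutoff. At points of $\mathcal D$ it carries at most half of $\mu_t(x)$:

**Lemma 5.** One can choose $c_0,c_*$ depending only on $n,F$ so that for $(x,t)\in\mathcal D$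
$$\int_{S(x,t)}G_t(x-y)\,d\mu(y)\le\tfrac12\mu_t(x).\tag{15}$$

**Proof.** Suppose (15) fails at some $(x,t)\in\mathcal D$, with $\xi$ as in the definition of $\mathcal D$. Write $S=S(x,t)$.

**Step 1: the weighted average tilt is small.** By Lemma 3,
$$Cc_0\ge z(\xi)\cdot A(x,t)\xi=\frac1{\mu_t(x)}\int\frac{z(\xi)\cdot B(\nu)\xi}{F(\nu)}G_t(x-y)\,d\mu(y)\ge\frac c{\mu_t(x)}\int\tau_\xi^2\,G_t(x-y)\,d\mu(y),$$
and by Cauchy–Schwarz $\int\tau_\xi G_t(x-y)\,d\mu\le C\sqrt{c_0}\,\mu_t(x)$.

**Step 2: the weights are nearly constant on small balls.** Lemma 4 speaks of $V$, not of the weighted measure, so we need to compare. Let $r_t=\dfrac{t^{1/2+\kappa}}{2R_t}$, and let $p\in S$, $0<s\le r_t$, $y\in\overline B_s(p)$. First, $s\le\frac12t^\kappa\le\frac12(1-|p|)$, so $\overline B_s(p)\subset\overline B_1$ and $1-|y|$ lies between $\frac12(1-|p|)$ and $\frac32(1-|p|)$; hence $\chi(y)$ and $\chi(p)$ are comparable up to absolute constant factors. Second, $s\le\sqrt t/(2R_t)$, so $\big||x-y|^2-|x-p|^2\big|\le s(2R_t\sqrt t+s)\le3t$, and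 $G_t(x-y)$ equals $G_t(x-p)$ up to factors $e^{\pm3/4}$.

**Step 3: some point is flat at all small scales.** Smallness of the tilt at one scale must be passed to all smaller scales, at least at one point; this is a maximal function argument. Call $p\in S$ bad if $\int_{\overline B_s(p)}\tau_\xi\,dV>\varepsilon_1V(\overline B_s(p))$ for some $s\in(0,r_t]$. By the Besicovitch covering theorem, the bad points are covered by countably many such balls $\overline B_i=\overline B_{s_i}(p_i)$ with overlap at most $N_n$. By Step 2,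
$$\int_{\bigcup\overline B_i}G_t(x-\cdot)\,d\mu\le C\sum_iG_t(x-p_i)\chi(p_i)V(\overline B_i)\le\frac C{\varepsilon_1}\sum_iG_t(x-p_i)\chi(p_i)\int_{\overline B_i}\tau_\xi\,dV\le\frac C{\varepsilon_1}\sum_i\int_{\overline B_i}\tau_\xi\,G_t(x-\cdot)\,d\mu .$$
By the overlap bound and Step 1 the last expression is at most $\frac{C\sqrt{c_0}}{\varepsilon_1}\mu_t(x)\le\frac14\mu_t(x)$, if $c_0$ is chosen small. Since $\int_SG_t(x-\cdot)\,d\mu>\frac12\mu_t(x)$, the set $S\setminus\bigcup\overline B_i$ has positive $\mu$-measure. So it contains a typical point $p$, and $p$ is not bad.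

**Step 4: that point makes $\mu_t(x)$ large.** Lemma 4 applies at $p$ with $r=r_t$: $\overline B_{r_t}(p)\subset\overline B_1\subset U$, $\Lambda r_t\le\varepsilon_1$, $p$ is typical, and (10) holds because $p$ is not bad. Hence $V(\overline B_{r_t}(p))\ge c_2r_t^{n-1}$. Moreover
$$\chi(p)\ge(1-|p|)^4\ge t^{4\kappa},\qquad G_t(x-p)\ge(4\pi t)^{-n/2}e^{-R_t^2/4}=(4\pi t)^{-n/2}e^{-1/4}t^{\kappa/4},\qquad R_t^{n-1}\le Ct^{-\kappa}.$$
Combining these with Step 2,
$$\mu_t(x)\ge c\,G_t(x-p)\,\chi(p)\,r_t^{n-1}\ge c\,t^{-\frac n2+\frac\kappa4+4\kappa+(\frac12+\kappa)(n-1)+\kappa}=c\,t^{-\frac12+\kappa(n+4+\frac14)}\ge c\,t^{-\frac12+\kappa(n+5)}=c .$$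
The factor $t^{-1/2}$, which comes from smearing an $(n-1)$-dimensional measure in $\mathbb R^n$, pays for all the losses $t^{\kappa(\cdot)}$; this is how $\kappa$ was chosen. The final constant depends on $n,F$ (through $c_2$), but not on $c_0$ or $c_*$. Let $c_*$ be this constant, decreased to be less than $1$. Then $\mu_t(x)\ge c_*$, which contradicts $(x,t)\in\mathcal D$. $\square$

**The contribution of $\mathcal D$.** Let $(x,t)\in\mathcal D$, $S=S(x,t)$, and let $S^c$ be its complement. In (3) split the integral. On $S$ we have $|x-y|^2\le R_t^2t$, and by (15) $\int_SG_t(x-\cdot)\,d\mu\le\int_{S^c}G_t(x-\cdot)\,d\mu$. So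
$$\frac{|\nabla\mu_t(x)|^2}{\mu_t(x)}\le\int_{S^c}\Big(\frac{|x-y|^2}{4t^2}+\frac{R_t^2}{4t}\Big)G_t(x-y)\,d\mu(y).$$
For $\mu$-a.e. $y$ we have $|y|<1$, so $y\in S^c$ means that (a) $|x-y|>R_t\sqrt t$ or (b) $1-|y|<t^\kappa$. Integrate over $t\in(0,1)$ and $x=y+\sqrt t\,w$.

In case (a), $|w|>R_t$. The bracket is then at most $\frac{|w|^2}{2t}$, and $|w|^2>\kappa\log\frac1t$, so for fixed $w$ the integral of $dt/t$ over the admissible $t$ is at most $|w|^2/\kappa$. The contribution is at most
$$m\int\frac{|w|^4}{2\kappa}G_1(w)\,dw\le Cm .$$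
In case (b), $\log\frac1t<\ell(y):=\kappa^{-1}\log\frac1{1-|y|}$, so $R_t^2\le1+\kappa\ell(y)$. Since $\int|w|^2G_1\,dw=2n$, the contribution is at most
$$\int d\mu(y)\int_{e^{-\ell(y)}}^1\Big(\frac n2+\frac{R_t^2}4\Big)\frac{dt}t\le C\int(\ell+\ell^2)\,d\mu\le C\int_{\{|y|<1\}}\chi\,(\ell+\ell^2)\,dV\le Cv,$$
because $\chi(\ell+\ell^2)$ is bounded on $\{|y|<1\}$: the fourth power of $1-|y|$ beats the squared logarithm. So $\mathcal D$ contributes at most $C(m+v)\le Cv$ to the right side of (2).

## 10. The bound on $m$, and the closure of $\Sigma$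

**Proof of the density bound.** The constants are fixed in the order $\varepsilon_1,c_2,c_0,c_*,c_3$: $\varepsilon_1$ and $c_2$ in Lemma 4, $c_0$ in terms of $\varepsilon_1$, and $c_*$ in terms of $c_2$. Every point of $\{\mu_t<c_*\}$, $0<t<1$, lies either in the set treated in Section 8 or in $\mathcal D$. So (2) gives
$$m\Big(\log\frac{c_*}m-4\Big)\le Cv\le C'm,\qquad\text{hence}\qquad m\ge c_*e^{-C'-4}.$$
In the other case, $m\ge e^{-4}c_*$, the same bound holds. Since $m\le Cv$, we get $v\ge c(n,F)>0$, and if $c_3$ is chosen smaller than this constant, (13) is contradicted. So $V(\overline B_r(p))\ge c_3r^{n-1}$ for typical $p$, and by Section 7 for all $p\in\operatorname{spt}V$.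

**Proof that $\mathcal H^{n-1}\big((\operatorname{spt}V\cap U)\setminus\Sigma\big)=0$.** Let $Z$ be this Borel set. $V$ is carried by $\Sigma$, so $V(Z)=0$; the density bound turns this into a statement about $\mathcal H^{n-1}$. Given $\delta,\rho>0$, choose an open $O$ with $Z\subset O\subset U$ and $V(O)<\delta$. For each $x\in Z$ choose $r_x\le\rho$ with $\overline B_{r_x}(x)\subset O$ and $\Lambda r_x\le\varepsilon_1$. By Vitali's covering theorem there are countably many disjoint balls $\overline B_{r_i}(x_i)$ among these such that the balls $\overline B_{5r_i}(x_i)$ cover $Z$. Therefore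
$$\mathcal H^{n-1}_{10\rho}(Z)\le C\sum_i(5r_i)^{n-1}\le\frac C{c_3}\sum_iV(\overline B_{r_i}(x_i))\le\frac C{c_3}V(O)\le\frac{C\delta}{c_3}.$$
Let $\delta\to0$ and then $\rho\to0$. This proves Theorem B, and with Section 3 and the quoted Theorem C, Theorem A: condition (6) holds for every critical point, so the classification by Wulff shapes is true without assuming it. The hypothesis $F\in C^{2,\alpha}$ enters only through Theorem C; the density bound itself uses $F\in C^2$. $\blacksquare$
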